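\title{Light paths in 3-connected plane graphs}

\begin{abstract}
The weight of a path in a graph is the sum of the degrees of its vertices. Let $w(k,3,3)$ be the smallest integer such that every 3-connected plane graph that contains a path on $k$ vertices contains such a path of weight at most $w(k,3,3)$. We prove the conjecture that $w(k,3,3)=O(k\log_2 k)$. More precisely, for all $k\ge4$,
\[
\tfrac32\,k\log_2 k+k\;\le\; w(k,3,3)\;\le\; 3k\log_2 k+3k\log_2\log_2 k+42k ,
\]
and a light path on $k$ vertices can be found inside any longest path $P$ of the graph. We cut the sphere along $P$, bound the number of edges from a vertex of $P$ into a component of $G-V(P)$ by the lengths of three arcs of the cut, and sum these bounds over the resulting non-crossing structure by a truncated small-to-large count.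
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, plane graphs are drawn on the sphere, and $\log=\log_2$. A graph is \emph{3-connected} if it has at least four vertices and stays connected after the deletion of any two vertices. A \emph{$k$-path} is a path on $k$ vertices. The \emph{weight} of a subgraph $K$ of a graph $G$ is
\[
w_G(K)=\sum_{v\in V(K)}\deg_G(v).
\]
Let $\mathcal P(\delta,\rho)$ be the family of 3-connected plane graphs with minimum degree at least $\delta$ and minimum face size at least $\rho$; thus $\mathcal P(3,3)$ consists of all 3-connected plane graphs. Let $w(k,\delta,\rho)$ be the smallest integer such that every $G\in\mathcal P(\delta,\rho)$ that contains a $k$-path also contains a $k$-path of weight at most $w(k,\delta,\rho)$. (We consider this number when some graph of the family contains a $k$-path.) How fast does $w(k,3,3)$ grow?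

A planar graph on $n\ge3$ vertices has at most $3n-6$ edges, so its average degree is less than $6$. For $k=1$ this gives $w(1,3,3)\le5$, and the icosahedron shows that equality holds. For larger $k$ the first guess is a linear bound, and for graphs with a Hamiltonian path it is correct: cut the Hamiltonian path of an $n$-vertex graph, $n\ge k$, into $t=\lfloor n/k\rfloor$ disjoint $k$-paths; since $n<k(t+1)\le 2kt$, one of them has weight less than $6n/t<12k$. In general, however, the many vertices of small degree need not lie on long paths. Vertices of large degree can cut the graph into pieces that contain only short paths, and then every $k$-path has to pass through them.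

Two results bound the damage. Fabrici and Jendrol' proved that every 3-connected planar graph that contains a $k$-path contains a $k$-path all of whose vertices have degree at most $5k$; hence $w(k,3,3)\le5k^2$ is finite. On the other hand, for every $k\ge4$ there is a 3-connected plane graph in which every $k$-path has weight at least $k\log k$. Conjecture~8.10 of \cite{survey} states that the lower bound has the right order: there is an absolute constant $C$ such that $w(k,3,3)\le Ck\log k$ for all $k\ge4$. We prove this. Neither of the two results just quoted is used in the proofs.

\begin{theorem}\label{thm:main}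
Let $k\ge4$ and let $G$ be a 3-connected plane graph that contains a $k$-path. Then every longest path of $G$ contains a $k$-subpath of weight at most $42\,k\log k$. Hence $w(k,3,3)\le42\,k\log k$, and $w(k,\delta,\rho)\le42\,k\log k$ for all $\delta,\rho\ge3$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For every $k\ge4$,
\[
\tfrac32\,k\log k+k\;\le\;w(k,3,3)\;\le\;3k\log k+3k\log\log k+42k .
\]
\item[(b)] If $k\ge4$ and $G$ is a 3-connected plane graph that contains a $k$-path, then every longest path of $G$ contains a $k$-subpath of weight at most $3k\log k+3k\log\log k+42k$.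
\item[(c)] Every longest path with $p\ge4$ vertices in a 3-connected plane graph has weight at most $p(3\log p+12)$.
\end{itemize}
\end{theorem}

Thus $w(k,3,3)=\Theta(k\log k)$, with asymptotic constant between $3/2$ and $3$. The bound in Theorem~\ref{thm:sharp}(b) is smaller than $42\,k\log k$ for all $k\ge4$, see \eqref{eq:numeric}, so Theorem~\ref{thm:sharp} contains Theorem~\ref{thm:main}. We prove Theorem~\ref{thm:main} separately because it settles the conjecture without the additional work of Section~\ref{sec:local}.

The upper bounds extend the averaging argument from Hamiltonian paths to a longest path $P$. The edges with both ends on $P$ form a planar graph and cost a constant per vertex of $P$; the problem is the edges from $P$ to the components of $G-V(P)$. They are handled in three steps.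
\begin{enumerate}
\item \emph{Exchange} (Section~\ref{sec:link}). If a vertex of $P$ sends $b$ edges into a component $H$, then the faces between these edges provide a path in $H$ with at least $b$ vertices. This path cannot be used to lengthen $P$, so the places where $H$ attaches to $P$ are far apart.
\item \emph{Counting} (Section~\ref{sec:count}). After the sphere is cut along $P$, the attachments of different components do not cross (Section~\ref{sec:cut}). A small-to-large count then bounds the number of edges leaving $P$ by $O(p\log p)$, where $p=|V(P)|$.
\item \emph{Truncation} (Section~\ref{sec:trunc}). Since $p$ may be much larger than $k$, we count at most $\kappa$ edges from a vertex to a component, where $\kappa$ is polynomial in $k$. This replaces $\log p$ by $\log\kappa$. On a $k$-subpath whose truncated weight is less than $\kappa$, nothing has been truncated.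
\end{enumerate}
We begin with the lower bound, which shows where the logarithm comes from and supplies a small example of the first step.

\section{Stacked triangulations and the lower bound}\label{sec:lower}

The plan is to build a graph in which, for every scale $2^j\le k$, a $k$-path must contain about $k/2^j$ vertices of degree at least $3\cdot2^j$. Each of the $\log k$ scales then contributes a multiple of $k$ to the weight.

Let $ABC$ be a triangular face. Its \emph{depth-$0$ content} is empty. Its \emph{depth-$d$ content}, $d\ge1$, consists of a new vertex $v$ inside the face, the \emph{center}, joined to $A$, $B$, $C$, together with depth-$(d-1)$ contents of the three triangles $vBC$, $AvC$, $ABv$. There are no edges between these three smaller contents, since each lies inside its own triangle.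

\begin{lemma}\label{lem:content}
Consider a depth-$d$ content of a triangle $ABC$.
\begin{itemize}
\item[(a)] Each of $A,B,C$ has exactly $2^d-1$ neighbors in the content.
\item[(b)] A path all of whose vertices lie in the content has at most $2^d-1$ vertices.
\item[(c)] Any two of $A,B,C$ are joined by a path whose inner vertices are $2^d-1$ vertices of the content.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on $d$; for $d=0$ all three numbers are $0$, and for $d\ge1$ each comes from $1+2(2^{d-1}-1)=2^d-1$. (a) The vertex $A$ is adjacent to $v$ and belongs to two of the three smaller triangles. (b) A path meets $v$ at most once, so it consists of at most $v$ and two paths, each inside one depth-$(d-1)$ content. (c) Go from $A$ through the content of $AvC$ to $v$, then through the content of $vBC$ to $B$.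
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}(a)]
Let $k\ge4$ and $d=\lfloor\log k\rfloor\ge2$, so that $2^d\le k<2^{d+1}$. Let $G_d$ be obtained from the icosahedron by inserting a depth-$d$ content into every face. This is a simple plane triangulation with at least four vertices, and every such graph is 3-connected. Take a path $ABC$ in the icosahedron and two distinct faces, one containing the edge $AB$ and one containing $BC$. Lemma~\ref{lem:content}(c) gives a path from $A$ to $B$ to $C$ through their contents with $3+2(2^d-1)=2^{d+1}+1>k$ vertices. So $G_d$ contains a $k$-path.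

Say that the center of a depth-$(h+1)$ content has \emph{height} $h$, where $0\le h\le d-1$, and that the twelve vertices of the icosahedron have height $d$. By Lemma~\ref{lem:content}(a), a vertex of height $h\le d-1$ has degree $3+3(2^h-1)=3\cdot2^h$, and a vertex of height $d$ has degree $5+5(2^d-1)=5\cdot2^d$.

For $0\le j\le d$, deleting all vertices of height at least $j$ leaves disjoint depth-$j$ contents with no edges between them. For $j=d$ this is the definition of $G_d$; in passing from $j$ to $j-1$, each depth-$j$ content loses its center, its only vertex of height $j-1$, and falls into three depth-$(j-1)$ contents.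

Let $R$ be any $k$-path in $G_d$, and let $M_j$ be the number of its vertices of height at least $j$. Removing these $M_j$ vertices from $R$ leaves at most $M_j+1$ paths, each inside one depth-$j$ content. By Lemma~\ref{lem:content}(b), $k\le M_j+(M_j+1)(2^j-1)$, that is,
\[
M_j\ge\frac{k+1}{2^j}-1 .
\]
In particular $M_d>0$ because $k\ge2^d$, so $M_d\ge1$; and $M_0=k$. To express $w_{G_d}(R)$ by the $M_j$, write the degrees as
\[
3\cdot2^h=3\Bigl(1+\sum_{j=1}^{h}2^{j-1}\Bigr)\quad(h\le d-1),\qquad
5\cdot2^d=3\Bigl(1+\sum_{j=1}^{d-1}2^{j-1}\Bigr)+\tfrac72\,2^d .
\]
Summing over the vertices of $R$ and using $\sum_{j=1}^{d-1}2^{j-1}=2^{d-1}-1$, we get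
\begin{align*}
w_{G_d}(R)&=3M_0+3\sum_{j=1}^{d-1}2^{j-1}M_j+\tfrac72\,2^dM_d
\;\ge\;3k+3\sum_{j=1}^{d-1}\Bigl(\frac{k+1}2-2^{j-1}\Bigr)+\tfrac72\,2^d\\
&=3k+\tfrac32(d-1)(k+1)+2\cdot2^d+3 .
\end{align*}
Since $d-1>\log k-2$ and $2^d>k/2$, the last expression exceeds $3k+\frac32k(\log k-2)+k=\frac32k\log k+k$.
\end{proof}

\begin{example}\label{ex:depth2}
The exchange step can be seen on a depth-$2$ content. Let $P=x_1\dots x_p$ be a longest path of a graph $G$, and suppose that a component $H$ of $G-V(P)$ is the depth-$2$ content of a triangle $ABC$ with $A,B,C$ on $P$. Then $H$ consists of the center $v$ and the centers $a',b',c'$ of $vBC$, $AvC$, $ABv$. The neighbors of $A$ in $H$, in their order around $A$, are $c',v,b'$, and they form a path $T=c'vb'$. The end $c'$ is adjacent to $A$ and $B$, and the end $b'$ is adjacent to $A$ and $C$. So any two of $A,B,C$ are joined by a path with inner vertices $c',v,b'$. If these two vertices are $x_i$ and $x_j$ with $i<j$, we may replace $x_{i+1}\dots x_{j-1}$ by $T$; as $P$ is longest, $j-i-1\ge3$. The three edges from $A$ to $H$ thus force $A$, $B$, $C$ to be pairwise at distance at least $4$ along $P$. All three distances, including the one between $B$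 and $C$, will be needed.
\end{example}

\section{Cutting the sphere along a longest path}\label{sec:cut}

From now on $G$ is a 3-connected plane graph and $P=x_1\dots x_p$ is a longest path of $G$, with $p\ge4$.

\subsection*{Facts about plane graphs}
An \emph{angle} at a vertex $x$ is a pair of edges that are consecutive in the cyclic order around $x$; each angle belongs to one face. A \emph{crosscut} of a closed disc $D$ is a simple arc whose ends are two distinct points of $\partial D$ and whose other points lie in the interior of $D$. By the Jordan curve theorem, a crosscut divides $D$ into two parts, and each part contains exactly one of the two open arcs into which the ends of the crosscut divide $\partial D$. In a 2-connected plane graph every face is an open disc bounded by a cycle. This gives the first of two facts about $G$.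

\begin{itemize}
\item[(F1)] Every face $f$ is bounded by a cycle $\partial f$. Hence $f$ has exactly one angle at each vertex of $\partial f$, and different angles at a vertex belong to different faces.
\item[(F2)] If two distinct faces $f,f'$ share two vertices $u\ne w$, then $uw$ is an edge that lies on both $\partial f$ and $\partial f'$.
\end{itemize}

To prove (F2), take a simple closed curve $\gamma$ through $u$ and $w$ that consists of an arc in $f$ and an arc in $f'$. The graph $G-\{u,w\}$ is connected and disjoint from $\gamma$, so one side $\Delta$ of $\gamma$ contains no vertex. An edge that meets $\Delta$ cannot cross $\gamma$, so it lies in $\Delta$ and has ends $u$ and $w$. If there were no such edge, then $\Delta\cup(\gamma\setminus\{u,w\})$ would be a connected set disjoint from $G$ that meets $f$ and $f'$, forcing $f=f'$. So $uw$ is an edge, and as $G$ is simple it is the only edge in $\Delta$. It divides $\Delta$ into two regions, one belonging to $f$ and one to $f'$.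

\subsection*{The disc and its corners}
A component of $G-V(P)$ may attach to $P$ from both sides, by going around an end of $P$, so the linear order of $P$ does not describe how components exclude each other. The cyclic order met on a walk around $P$ does. We therefore cut the sphere along $P$. The result is a closed disc $D$ whose boundary is a cycle $Z$ with
\[
N=2(p-1)
\]
edges, and a map $\pi\colon D\to S^2$ that is injective on the interior of $D$ and maps $Z$ onto $P$. The vertices of $Z$ are called \emph{corners}: there is one corner over each of $x_1$ and $x_p$, and there are two corners over every other $x_i$. The \emph{index} of a corner $q$ is $\operatorname{ind}(q)=i$ if $\pi(q)=x_i$. For $p=4$, the cycle $Z$ is a hexagon with indices $1,2,3,4,3,2$ in cyclic order. We fix an orientation of $Z$, so that every corner has a predecessor and a successor. The \emph{length} of an arc of $Z$ is its number of edges. The index changes by exactly $1$ along each edge of $Z$, and therefore: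

\begin{itemize}
\item[(Z)] An arc of $Z$ between corners of indices $a\ne c$ has length at least $|a-c|$. If two different corners have the same index $a$, the two arcs between them have lengths $2(a-1)$ and $2(p-a)$.
\end{itemize}

Let $G^*=\pi^{-1}(G)$, a plane graph drawn in $D$ that contains $Z$. The vertices of $G$ outside $P$ correspond to the vertices of $G^*$ in the interior of $D$, and we identify them. The edges of $G$ that are not edges of $P$ correspond bijectively to the edges of $G^*$ that are not edges of $Z$. Each face $f$ of $G$ is disjoint from $P$ and corresponds to a face $f^*$ of $G^*$ inside $D$. A walk around $f^*$ projects to the walk around $f$, which is a cycle by (F1); so the boundary of $f^*$ is a cycle that $\pi$ maps bijectively onto $\partial f$. In particular, two corners on the boundary of $f^*$ have different indices, and they are joined by a crosscut of $D$ that runs inside $f^*$.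

\subsection*{Attachments}
By a \emph{component} we always mean a component $H$ of $G-V(P)$; it lies in the interior of $D$. For a corner $q$ let $b(q,H)$ be the number of edges of $G^*$ from $q$ to $H$, and let
\[
A(H)=\{q: b(q,H)\ge1\}
\]
be the set of \emph{attachments} of $H$. The set $\pi(A(H))$ consists of the neighbors of $H$ on $P$. If it had at most two elements, deleting them would separate $H$ from the remaining vertices of $P$, which exist because $p\ge4$. So 3-connectivity gives
\begin{equation}\label{eq:three}
|A(H)|\ge3 .
\end{equation}
The attachments of $H$ divide $Z$ into $|A(H)|$ closed arcs, which we call \emph{$H$-arcs}. An $H$-arc contains exactly two attachments of $H$, its ends.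

\begin{lemma}[non-crossing]\label{lem:noncross}
If $H\ne H'$ are components, then $A(H')$ is contained in a single $H$-arc. In particular $|A(H)\cap A(H')|\le2$.
\end{lemma}

\begin{proof}
Suppose first that $A(H')\subseteq A(H)$. By \eqref{eq:three} the two components have three common attachments. Contract $H$ and $H'$ to single vertices and add a vertex outside $D$ joined to these three corners. This gives a plane drawing of a graph that contains $K_{3,3}$, which is impossible.

So there is a corner $r_1\in A(H')\setminus A(H)$. It lies in the interior of an $H$-arc, with ends $q,q'$ say. Suppose that some $r_2\in A(H')$ lies outside this $H$-arc. A path from $q$ to $q'$ with inner vertices in $H$ is a crosscut that separates $r_1$ from $r_2$. It must meet any path from $r_1$ to $r_2$ with inner vertices in $H'$, and two paths of a plane graph can meet only if they share a vertex. But these paths have no common vertex. Hence $A(H')$ lies in the $H$-arc from $q$ to $q'$.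
\end{proof}

For $q\in A(H)$ let $q^-$ and $q^+$ be the previous and the next attachment of $H$ in the cyclic order of $Z$; they are distinct by \eqref{eq:three}. The three corners $q^-,q,q^+$ divide $Z$ into three arcs: the $H$-arcs from $q^-$ to $q$ and from $q$ to $q^+$, of lengths $\ell^-$ and $\ell^+$, and the \emph{opposite arc} from $q^+$ to $q^-$, of length $N-\ell^--\ell^+$. Put
\[
\beta(q,H)=\min\{\ell^-,\ \ell^+,\ N-\ell^--\ell^+\}.
\]
Section~\ref{sec:link} shows that $b(q,H)<\beta(q,H)$, and Sections~\ref{sec:count} and~\ref{sec:trunc} bound the sum of the numbers $\beta(q,H)$ using Lemma~\ref{lem:noncross} alone. The opposite arc is essential for the second task. Let $q$ be a corner and let $y_1,y_2,\dots$ be the consecutive corners in the middle third of the path $Z-q$. The sets $\{q,y_i,y_{i+1}\}$ do not cross, and the sum of $\min\{\ell^-,\ell^+\}$ at $q$ over these sets has order $N^2$, whereas every opposite arc has length $1$.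

\section{Link paths and the exchange argument}\label{sec:link}

In Example~\ref{ex:depth2} the faces at $A$ were triangles, so consecutive neighbors of $A$ were adjacent. In general we pass from one neighbor to the next along the boundary of the face between them. Three things must be checked: that this walk stays in $H$, that it ends next to $q^-$ and $q^+$, and that it does not repeat a vertex. See Figure~\ref{fig:link}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0) circle (2.4);
\coordinate (q) at (270:2.4);
\coordinate (qm) at (170:2.4);
\coordinate (qp) at (10:2.4);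
\coordinate (r) at (70:2.4);
\coordinate (s) at (-1.5,0);
\coordinate (v1) at (-0.9,-0.6);
\coordinate (m) at (-0.45,0.2);
\coordinate (v2) at (0,-0.3);
\coordinate (v3) at (0.9,-0.6);
\coordinate (t) at (1.5,0);
\coordinate (y) at (0.2,1.0);
\draw (q)--(v1) (q)--(v2) (q)--(v3) (qm)--(s) (qp)--(t) (m)--(y)--(v3) (y)--(r);
\draw[line width=1.6pt] (s)--(v1)--(m)--(v2)--(v3)--(t);
\foreach \c in {s,v1,m,v2,v3,t,y} \fill (\c) circle (1.8pt);
\foreach \c in {q,qm,qp,r} \draw[fill=white] (\c) circle (2.2pt);
\node[below] at (q) {$q$};
\node[left] at (qm) {$q^-$};
\node[right] at (qp) {$q^+$};
\node at (-0.95,-0.27) {$v_1$};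
\node at (0.14,-0.05) {$v_2$};
\node at (0.97,-0.23) {$v_3$};
\node at (-1.4,-0.95) {$f_0$};
\node at (-0.35,-0.9) {$f_1$};
\node at (0.35,-0.95) {$f_2$};
\node at (1.4,-0.95) {$f_3$};
\node at (220:2.75) {$\ell^-$};
\node at (320:2.75) {$\ell^+$};
\node at (100:2.7) {$N-\ell^--\ell^+$};
\end{tikzpicture}
\caption{The disc obtained by cutting the sphere along the longest path. A component $H$ (black vertices) has four attachments on the boundary cycle (white vertices). The attachment $q$ sends $b=3$ edges to $H$. The thick path runs in $H$ along the faces $f_0,\dots,f_3$ at $q$, from a neighbor of the previous attachment $q^-$ to a neighbor of the next attachment $q^+$. Each of the three arcs cut out by $q^-,q,q^+$ must have at least $b+1$ edges. The rest of the graph is not drawn.}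
\label{fig:link}
\end{figure}

\begin{lemma}[link path]\label{lem:link}
Let $q\in A(H)$ and $b=b(q,H)$. Then $\pi(q)\ne\pi(q^-)$ and $\pi(q)\ne\pi(q^+)$, and $H$ contains a path $T$ that passes through all $b$ neighbors of $q$ in $H$, starts at a neighbor of $q^-$, and ends at a neighbor of $q^+$.
\end{lemma}

\begin{proof}
Order the edges of $G^*$ at $q$ linearly as they leave $q$, from the edge of $Z$ that leads to the predecessor of $q$ to the edge of $Z$ that leads to the successor.

\emph{The edges from $q$ to $H$ are consecutive.} Let $qu$ and $qu'$ be two of them and let $qy$ be an edge strictly between them. Together with a path from $u$ to $u'$ in $H$, the edges $qu$, $qu'$ form a simple closed curve $\gamma$ that meets $Z$ only in $q$. The edge $qy$ starts into the side of $\gamma$ that does not contain $Z-q$, so $y$ is not a corner. If $y\notin H$, then the component $H'$ of $y$ lies on that side, and its only possible attachment is $q$. This contradicts \eqref{eq:three}. Hence $y\in H$.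

Let $e_1,\dots,e_b$ be these edges in order, $e_i=qv_i$. For $1\le i\le b-1$ let $f_i$ be the face in the angle between $e_i$ and $e_{i+1}$; let $f_0$ be the face in the angle just before $e_1$ and $f_b$ the face in the angle just after $e_b$. These are $b+1$ different angles of $G$ at $\pi(q)$. (If $q$ lies over $x_1$ or $x_p$, the first and the last of them are still separated by the edge of $P$ at $\pi(q)$.) By (F1) the faces $f_0,\dots,f_b$ are distinct.

\emph{The inner faces.} Let $1\le i\le b-1$, and let $S_i=\partial f_i-\pi(q)$, a path from $v_i$ to $v_{i+1}$. We claim that $S_i\subseteq H$. A path that starts in $H$ can leave $H$ only through a vertex of $P$. So otherwise the boundary of $f_i^*$ contains a corner $z\ne q$. A crosscut from $q$ to $z$ inside $f_i^*$ leaves $q$ between $e_i$ and $e_{i+1}$, so it separates $v_i$ from $v_{i+1}$. It is disjoint from the connected set $H$, which contains both, a contradiction.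

\emph{The outer faces.} Let $qy$ be the edge that follows $e_b$ at $q$. Then $y\notin H$, so the path from $v_b$ to $y$ obtained from the boundary of $f_b^*$ by deleting $q$ leaves $H$ and contains a corner. Let $z$ be the first corner on it, and let $S_b$ be the part from $v_b$ to the vertex just before $z$. Then $S_b\subseteq H$, the last vertex of $S_b$ is adjacent to $z$, and so $z\in A(H)$. Moreover $\pi(z)\ne\pi(q)$, because $z$ and $q$ are different corners on the boundary of $f_b^*$. Take a crosscut from $q$ to $z$ inside $f_b^*$. It leaves $q$ after $e_b$ and before the edge of $Z$ to the successor. So one of its sides contains $e_b$, and with it $H$ and all edges from $H$ to $Z$, while the other side contains the open arc from $q$ to $z$ in the successor direction. No corner in this open arc is an attachment of $H$, and therefore $z=q^+$. Reversing the orientation of $Z$, we obtain from $f_0$ a path $S_0\subseteq H\cap\partial f_0$ from a neighbor of $q^-$ to $v_1$, and $\pi(q^-)\ne\pi(q)$.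

\emph{The walk $T=S_0S_1\cdots S_b$ is a path.} Each $S_i$ is a path in $H\cap\partial f_i$, and $S_{i-1}$ ends at $v_i$, where $S_i$ starts. Let $v\in H$ lie on $\partial f_i$ and $\partial f_j$ with $i<j$. The faces $f_i$ and $f_j$ share $v$ and $\pi(q)$, so by (F2) the edge $\pi(q)v$ lies on both boundaries. The only angle of $f_i$ at $\pi(q)$ is at the corner $q$, so this edge joins $q$ to a vertex of $H$ and equals some $e_l$. The edge $e_l$ lies on $f_{l-1}$ and $f_l$ only. Hence $i=l-1$, $j=l$ and $v=v_j$. So the paths $S_i$ meet only where they are concatenated.
\end{proof}

The next lemma is the only place where we use that $P$ is a longest path.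

\begin{lemma}[exchange]\label{lem:exchange}
For every component $H$ and every $q\in A(H)$ we have $b(q,H)+1\le\beta(q,H)$.
\end{lemma}

\begin{proof}
Let $b=b(q,H)\ge1$ and let $T$ and $v_1,\dots,v_b$ be as in Lemma~\ref{lem:link} and its proof. Suppose that $R$ is a path in $H$ with at least $b$ vertices whose first vertex is adjacent to $x_a$ and whose last vertex is adjacent to $x_c$, where $a<c$. Then $x_1\dots x_aRx_c\dots x_p$ is a path with at least $a+b+(p-c+1)$ vertices. This number is at most $p$, so $c-a\ge b+1$. By (Z), every arc of $Z$ between a corner of index $a$ and a corner of index $c$ then has length at least $b+1$.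

The subpath of $T$ from $v_1$ to the last vertex of $T$ contains $v_1,\dots,v_b$, and its ends are adjacent to the distinct vertices $\pi(q)$ and $\pi(q^+)$. Hence $\ell^+\ge b+1$. The subpath from the first vertex of $T$ to $v_b$ gives $\ell^-\ge b+1$ in the same way. If $\operatorname{ind}(q^-)\ne\operatorname{ind}(q^+)$, then $R=T$ shows that the opposite arc has length at least $b+1$.

It remains to treat the opposite arc when $q^-$ and $q^+$ are the two corners over one vertex $x_a$. Now $T$ cannot replace an inner part of $P$, but it can replace an end: $x_1\dots x_aT$ and $x_p\dots x_aT$ are paths with at least $a+b$ and $p-a+1+b$ vertices. So $p-a\ge b$ and $a-1\ge b$. By (Z) the opposite arc has length $2(a-1)$ or $2(p-a)$, which is at least $2b\ge b+1$.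
\end{proof}

\section{Nested families on a line}\label{sec:count}

What remains of the graph is a non-crossing family of subsets of a cycle. We first count on a line. Let $Q=\{u_0<u_1<\dots<u_r\}$ be a set of integers with $r\ge2$. Its \emph{span} is the interval $[u_0,u_r]$ and its \emph{gaps} are the intervals $[u_{i-1},u_i]$, of lengths $a_i=u_i-u_{i-1}$. Fix an index $m$ with $a_m=\max_ia_i$. For a real number $\kappa\ge1$ put
\[
\lambda_\kappa(Q)=\sum_{i\ne m}\min(a_i,\kappa),
\]
the sum of the truncated lengths of all gaps but a longest one. A family of distinct sets of integers, each with at least three elements, is \emph{nested} if for any two members either one is contained in a gap of the other or their spans have disjoint interiors.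

It is easy to see why a logarithm appears. Take a nested family in $\{0,\dots,n\}$ and let $\kappa\ge n$, so that nothing is truncated. Let $Q$ charge $1$ to each unit interval $[j,j+1]$ in its gaps other than the $m$-th. Such a gap is at most half as long as the span of $Q$. If two members charge the same unit interval, then one of them lies in the gap of the other that contains this interval, so its span is at most half as long. All spans have lengths between $2$ and $n$, so a unit interval is charged at most $\log n$ times, and $\sum_Q\lambda_\kappa(Q)\le n\log n$. For $n=2^s$ consider the sets $\{i2^j,\ i2^j+2^{j-1},\ (i+1)2^j\}$ with $1\le j\le s$ and $0\le i<n/2^j$. They form a nested family, each $j$ contributes $(n/2^j)\,2^{j-1}=n/2$, and the total is $\frac12n\log n$. The following lemma shows, through the function $\varphi$ in its proof, that $\frac12n\log n$ is the maximum when $n\le\kappa$, and that truncation replaces $\log n$ by $\log\kappa$.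

\begin{lemma}\label{lem:count}
Let $\kappa\ge1$ be real, $n\ge1$ an integer, and $\mathcal Q$ a nested family of subsets of $\{0,\dots,n\}$. Then
\[
\sum_{Q\in\mathcal Q}\lambda_\kappa(Q)\le n\bigl(\tfrac12\log\kappa+1\bigr).
\]
\end{lemma}

\begin{proof}
We look for a bound $\varphi(n)$ that survives induction: joining an interval of length $a$ to an interval of length $S\ge a$ must increase the total by at least $\min(a,\kappa)$. For short intervals the example suggests $\frac12x\log x$. For long intervals a function $cx-\kappa$ gains exactly $\kappa$ at each junction, and continuity at $x=\kappa$ determines $c$. So let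
\[
\varphi(x)=\begin{cases}\tfrac12x\log x, & 1\le x\le\kappa,\\[2pt] x\bigl(\tfrac12\log\kappa+1\bigr)-\kappa, & x\ge\kappa.\end{cases}
\]
Both formulas give $\frac12\kappa\log\kappa$ at $x=\kappa$. We have $\varphi(1)=0$ and $0\le\varphi(x)\le x(\frac12\log\kappa+1)$. We claim that
\begin{equation}\label{eq:join}
\varphi(S+a)\ge\varphi(S)+\varphi(a)+\min(a,\kappa)\qquad\text{for }1\le a\le S .
\end{equation}
Let $\eta(x)=-x\log x-(1-x)\log(1-x)$ be the binary entropy function. It is concave on $[0,1]$ with $\eta(0)=0$ and $\eta(\frac12)=1$, so $\eta(x)\ge2x$ for $0\le x\le\frac12$. There are four cases.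
\begin{itemize}
\item $S+a\le\kappa$. Then $\varphi(S+a)-\varphi(S)-\varphi(a)=\frac12(S+a)\,\eta\bigl(\frac a{S+a}\bigr)\ge a$.
\item $a\le\kappa\le S$. Then $\varphi(S+a)-\varphi(S)=a(\frac12\log\kappa+1)\ge\frac12a\log a+a=\varphi(a)+a$.
\item $\kappa\le a\le S$. Then $\varphi(S+a)-\varphi(S)-\varphi(a)=\kappa$.
\item $S<\kappa<S+a$. Here $\kappa/2<S<\kappa$ and $\kappa-S<a\le S$, and \eqref{eq:join} reads
\[
\tfrac12S\log\tfrac\kappa S+\tfrac12a\log\tfrac\kappa a\ \ge\ \kappa-S .
\]
The left side is a concave function of the real variable $a$, so it suffices to check the inequality at the ends of $[\kappa-S,S]$. At $a=\kappa-S$ the left side is $\frac12\kappa\,\eta\bigl(\frac{\kappa-S}\kappa\bigr)\ge\kappa-S$. At $a=S$ it is $S\log\frac\kappa S$. This is concave in $S$ and equals $\kappa-S$ at $S=\kappa/2$ and at $S=\kappa$, so it is at least $\kappa-S$ in between.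
\end{itemize}
By \eqref{eq:join}, $\varphi$ is superadditive on the positive integers, and, taking $a=1$, nondecreasing there.

We prove $\sum_{Q}\lambda_\kappa(Q)\le\varphi(n)$ by induction on $n$. For $n=1$ the family is empty. Let $n\ge2$. The relation ``$Q'$ is contained in a gap of $Q$'' is transitive, and it is irreflexive because a gap is shorter than the span; so it is a strict partial order on $\mathcal Q$. Its maximal elements have spans with disjoint interiors, and every other member lies in a gap of a maximal element. Let $Q$ be maximal, with gap lengths $a_1,\dots,a_r$ and span length $s=a_1+\dots+a_r$. The members in the $i$-th gap form a nested family in an interval of length $a_i<n$, so by induction they contribute at most $\varphi(a_i)$. Start with $S=a_m$ and add the other $a_i$ one at a time. Each is at most $a_m$, hence at most the current sum, and \eqref{eq:join} gives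
\[
\sum_{i=1}^r\varphi(a_i)+\lambda_\kappa(Q)\le\varphi(s).
\]
So $Q$ and the members in its gaps contribute at most $\varphi(s)$. The span lengths of the maximal elements add up to at most $n$, and since $\varphi$ is superadditive and nondecreasing, the total is at most $\varphi(n)$.
\end{proof}

\section{Truncated weights and the proof of Theorem~\ref{thm:main}}\label{sec:trunc}

We transfer Lemma~\ref{lem:count} to the cycle $Z$. The next lemma is stated for an arbitrary arc, because Section~\ref{sec:local} needs it in this form. Let $I$ be an arc of $Z$ of length $n$, $1\le n\le N-1$, and let $J$ be the complementary arc, which has the same ends and length $N-n$. Number the corners of $I$ by $0,\dots,n$ along $I$. If $A(H)\cap I=\{u_0<\dots<u_r\}$ with $r\ge0$, then the intervals $[u_{i-1},u_i]$ are $H$-arcs, and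
\begin{equation}\label{eq:outer}
\text{every other $H$-arc meets $I$ only in }[0,u_0]\cup[u_r,n],
\end{equation}
because it is contained in the arc from $u_r$ through $J$ to $u_0$.

\begin{lemma}\label{lem:trace}
Let $\kappa\ge1$ and let $I$ be as above.
\begin{itemize}
\item[(a)] The sets $A(H)\cap I$ that have at least three elements are distinct for distinct components $H$ and form a nested family.
\item[(b)] If $Q=A(H)\cap I=\{u_0<\dots<u_r\}$ with $r\ge2$, then $\sum_{i=1}^{r-1}\min(\beta(u_i,H),\kappa)\le\lambda_\kappa(Q)$.
\item[(c)] If, moreover, $A(H)\subseteq I$, then $\sum_{i=0}^{r}\min(\beta(u_i,H),\kappa)\le3\lambda_\kappa(Q)$.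
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Q=A(H)\cap I=\{u_0<\dots<u_r\}$ and $Q'=A(H')\cap I$ have at least three elements, $H\ne H'$. They are distinct because $|A(H)\cap A(H')|\le2$. By Lemma~\ref{lem:noncross}, $Q'$ lies in an $H$-arc. If this is a gap of $Q$, we are done. Otherwise $Q'\subseteq[0,u_0]\cup[u_r,n]$ by \eqref{eq:outer}. If $Q'$ lies in one of these two intervals, the spans have disjoint interiors. If it meets both, its largest element in $[0,u_0]$ and its smallest element in $[u_r,n]$ bound a gap of $Q'$ that contains $Q$.

(b) For $1\le i\le r-1$ the two $H$-arcs at $u_i$ are gaps, so $\beta(u_i,H)\le\min(a_i,a_{i+1})$. Use the bound $a_i$ for $i<m$ and the bound $a_{i+1}$ for $i\ge m$. Each gap other than the $m$-th is used exactly once.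

(c) Now $u_0$ has $u_0^+=u_1$ and $u_0^-=u_r$, and its opposite arc is $[u_1,u_r]$. So $\beta(u_0,H)\le\min(a_1,\,a_2+\dots+a_r)$. This is at most $\sum_{i\ne m}a_i$: use the second term if $m=1$ and the first if $m\ne1$. Since $\min(\sum_{i\ne m}a_i,\kappa)\le\sum_{i\ne m}\min(a_i,\kappa)$, we get $\min(\beta(u_0,H),\kappa)\le\lambda_\kappa(Q)$. By symmetry the same bound holds for $u_r$. Add (b).
\end{proof}

\begin{lemma}\label{lem:total}
For every $\kappa\ge1$,
\[
\sum_H\sum_{q\in A(H)}\min(\beta(q,H),\kappa)\le3N\bigl(\tfrac12\log\kappa+1\bigr).
\]
\end{lemma}

\begin{proof}
Let $I$ be $Z$ with one edge removed. Then $n=N-1$ and $A(H)\subseteq I$ for all $H$. Apply Lemma~\ref{lem:trace}(a),(c), using \eqref{eq:three}, and then Lemma~\ref{lem:count}.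
\end{proof}

For a vertex $x$ of $P$ define the \emph{truncated weight}
\[
w_\kappa(x)=\deg_{G[V(P)]}(x)+\sum_{q:\,\pi(q)=x}\ \ \sum_{H:\,q\in A(H)}\min(b(q,H),\kappa),
\]
and let $w_\kappa(P')=\sum_{x\in V(P')}w_\kappa(x)$ for a subpath $P'$ of $P$. Every edge at $x$ leads either to a vertex of $P$ or, from a unique corner over $x$, to a unique component. So $w_\kappa(x)=\deg_G(x)$ if all numbers $b(q,H)$ in the sum are at most $\kappa$. This yields the observation that makes truncation harmless:
\begin{equation}\label{eq:notrunc}
\text{if } w_\kappa(P')<\kappa,\quad\text{then } w_G(P')=w_\kappa(P').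
\end{equation}
Indeed, every term $\min(b(q,H),\kappa)$ of $w_\kappa(P')$ is then less than $\kappa$ and so equals $b(q,H)$.

The planar graph $G[V(P)]$ has fewer than $3p$ edges, so its degrees add up to at most $6p$. Lemmas~\ref{lem:exchange} and~\ref{lem:total} and $N<2p$ give
\begin{equation}\label{eq:total}
w_\kappa(P)\le6p+3N\bigl(\tfrac12\log\kappa+1\bigr)\le p\,(3\log\kappa+12).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
The number $\beta(q,H)$ is the smallest of three numbers with sum $N$, so Lemma~\ref{lem:exchange} gives $b(q,H)<\beta(q,H)\le N/3<p$. For $\kappa=p$ nothing is truncated, and \eqref{eq:total} reads $w_G(P)\le p(3\log p+12)$.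
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
As $G$ contains a $k$-path, $p\ge k\ge4$. Let $t=\lfloor p/k\rfloor\ge1$, so that $p<k(t+1)\le2kt$, and take $t$ disjoint $k$-subpaths of $P$. By \eqref{eq:total} one of them, $P'$, satisfies
\[
w_\kappa(P')\le\frac pt\,(3\log\kappa+12)\le6k(\log\kappa+4).
\]
The right side grows only logarithmically in $\kappa$, so it falls below $\kappa$ for a moderate choice. Let $\kappa=k^5$. For $k\ge4$ we have $\log k\le k/2$, $4\le k$ and $21<k^3$, hence
\[
w_\kappa(P')\le6k(5\log k+4)\le6k\bigl(\tfrac52k+k\bigr)=21k^2<k^5=\kappa .
\]
By \eqref{eq:notrunc} and $4\le2\log k$ we obtain $w_G(P')\le6k(5\log k+4)\le42\,k\log k$. The statement on $w(k,\delta,\rho)$ follows from $\mathcal P(\delta,\rho)\subseteq\mathcal P(3,3)$ for $\delta,\rho\ge3$.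
\end{proof}

\section{Counting on an arc: the constant 3}\label{sec:local}

The last proof loses two factors in the leading term $3\log\kappa$ of \eqref{eq:total}. The choice $\kappa=k^5$ costs a factor $5$, which is avoided by taking $\kappa$ of order $k\log k$. The averaging costs a factor $2$, because the $t$ blocks may cover little more than half of $P$, while \eqref{eq:total} bounds the truncated weight of all of $P$. To remove this loss we need a bound for the corners over $x_1,\dots,x_{tk}$ whose logarithmic term is proportional to their number. These corners form an arc $I$. The new difficulty is the components with attachments outside $I$, for which Lemma~\ref{lem:trace}(c) is not available. The first and last attachments in $I$ of such components turn out to cost only a linear term, since the relevant intervals are disjoint rather than nested.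

\begin{lemma}\label{lem:arc}
Let $\kappa\ge1$ and let $I$ be an arc of $Z$ of length $n$, $1\le n\le N-1$. Then
\[
\sum_H\ \sum_{q\in A(H)\cap I}\min(\beta(q,H),\kappa)\le3n\bigl(\tfrac12\log\kappa+1\bigr)+2n+(N-n).
\]
\end{lemma}

\begin{proof}
Keep the notation of Section~\ref{sec:trunc}. The corners outside $I$ are the inner vertices of $J$. For a component $H$ with $A(H)\cap I\ne\emptyset$ write $A(H)\cap I=\{u_0<\dots<u_r\}$. There are three types.

\emph{Type 1: $A(H)\subseteq I$.} The contribution of $H$ is at most $3\lambda_\kappa(A(H))$ by Lemma~\ref{lem:trace}(c).

\emph{Type 2: $A(H)\not\subseteq I$ and $r\ge1$.} The corners $u_1,\dots,u_{r-1}$ contribute at most $\lambda_\kappa(A(H)\cap I)$ if $r\ge2$, by Lemma~\ref{lem:trace}(b), and there are none if $r=1$. The intervals $[u_0,u_1]$ and $[u_{r-1},u_r]$ are $H$-arcs, so $u_0$ and $u_r$ together contribute at most $2(u_r-u_0)$. We show that the intervals $[u_0,u_r]$ of different components of type~2 have disjoint interiors; then all these extreme corners contribute at most $2n$.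

Let $H'\ne H$ be of type~2, with interval $[u',u'']$, and let $L$ be an $H$-arc that contains $A(H')$. Since $A(H')\not\subseteq I$, the arc $L$ is not contained in $I$. By \eqref{eq:outer}, $A(H')$ has no element in the open interval $(u_0,u_r)$; by symmetry, $A(H)$ has no element in $(u',u'')$. Suppose that the interiors of the two intervals meet. Neither interval has an endpoint in the interior of the other, so they are equal, and $u_0,u_r\in A(H')\subseteq L$. The only attachments of $H$ in $L$ are its ends, so $L$ has ends $u_0$ and $u_r$. As $L\not\subseteq I$, it is the arc between them that contains $J$. But $H$ has an attachment in the interior of $J$, hence in the interior of $L$, a contradiction.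

\emph{Type 3: $A(H)\cap I=\{u\}$.} The other attachments $y_0,\dots,y_s$, where $s\ge1$ by \eqref{eq:three}, lie in this order in the interior of $J$. The opposite arc of $u$ is the subarc $[y_0,y_s]$ of $J$, so $\beta(u,H)$ is at most its length. We show that these subarcs have disjoint interiors for different components of type~3; then type~3 contributes at most $N-n$. Let $H'\ne H$ be of type~3 and let $L$ be an $H$-arc that contains $A(H')$. It contains a corner of $I$, so it is not one of the $H$-arcs inside $[y_0,y_s]$. Hence $L$ is the $H$-arc between $u$ and $y_0$ or the one between $y_s$ and $u$. In the first case all attachments of $H'$ in the interior of $J$ come no later than $y_0$ along $J$, and in the second case no earlier than $y_s$.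

By Lemmas~\ref{lem:trace}(a) and~\ref{lem:count}, the numbers $\lambda_\kappa(A(H)\cap I)$ over all $H$ with $|A(H)\cap I|\ge3$ add up to at most $n(\frac12\log\kappa+1)$. Each occurs above with coefficient at most $3$, and the lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b) and of the upper bound in (a)]
Let $t=\lfloor p/k\rfloor$, so that $p<2tk$, and let $P_0=x_1\dots x_{tk}$. We claim that
\begin{equation}\label{eq:initial}
w_\kappa(P_0)\le tk\,(3\log\kappa+24).
\end{equation}
If $tk=p$, this follows from \eqref{eq:total}. If $tk<p$, the corners over the vertices of $P_0$ form the arc $I$ that joins the two corners of index $tk$ through the corner of index $1$. By (Z) it has length $n=2(tk-1)<2tk$, and $1\le N-n=2(p-tk)\le2k$. Lemmas~\ref{lem:exchange} and~\ref{lem:arc} give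
\begin{align*}
w_\kappa(P_0)&\le6p+3n\bigl(\tfrac12\log\kappa+1\bigr)+2n+(N-n)\\
&\le12tk+3tk\log\kappa+6tk+4tk+2k\ \le\ tk\,(3\log\kappa+24).
\end{align*}
Cut $P_0$ into $t$ consecutive $k$-paths. By \eqref{eq:initial} one of them, $P'$, has $w_\kappa(P')\le k(3\log\kappa+24)$. Let $\kappa=64\,k\log k$. Then $\log\kappa=6+\log k+\log\log k$, and
\[
w_\kappa(P')\le k\,(3\log k+3\log\log k+42).
\]
For $y\ge2$ we have $\log y\le y-1$, since equality holds at $y=2$ and the derivative $1/(y\ln2)$ is less than $1$ for $y\ge2$. With $y=\log k\ge2$ this gives
\begin{equation}\label{eq:numeric}
k\,(3\log k+3\log\log k+42)\le k\,(6\log k+39)\le25.5\,k\log k<\kappa .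
\end{equation}
By \eqref{eq:notrunc}, $w_G(P')=w_\kappa(P')\le3k\log k+3k\log\log k+42k$. This proves (b), and (b) implies the upper bound in (a).
\end{proof}

\section{The hypotheses}\label{sec:hyp}

Neither 3-connectivity nor planarity can be dropped; without either, no bound that depends only on $k$ holds.

Join two vertices $u,u'$ by $n\ge3$ internally disjoint paths, each with $k-1$ inner vertices. This graph is planar and 2-connected, and it contains a $k$-path. Every $k$-path contains $u$ or $u'$, a vertex of degree $n$, because the components left after deleting $u$ and $u'$ have only $k-1$ vertices. In the proof, 3-connectivity enters through (F1), (F2) and \eqref{eq:three}, and in this example \eqref{eq:three} fails. A longest path passes through $u$ and $u'$ and meets the interiors of only three of the $n$ paths. The other $n-3$ interiors are components whose only neighbors are $u$ and $u'$; each sends a single edge to $u$, but their number is unbounded.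

For $k\ge3$ and $n\ge k$, the complete bipartite graph $K_{k,n}$ is $k$-connected and contains a $k$-path. Every $k$-path contains a vertex of the class of size $k$, and such a vertex has degree $n$. Planarity is used for the edge bound in \eqref{eq:total} and throughout Sections~\ref{sec:cut} and~\ref{sec:link}; in $K_{k,n}$ a longest path has at most $2k+1$ vertices, and for large $n$ it leaves many single-vertex components with the same $k\ge3$ neighbors, which is the configuration that the $K_{3,3}$ argument in Lemma~\ref{lem:noncross} excludes.

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Light subgraphs of graphs embedded in the plane and in the projective plane},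
\texttt{https://www.fmf.uni-lj.si/\allowbreak\textasciitilde skreko/\allowbreak Pouk/\allowbreak dm2/\allowbreak 2010-11/\allowbreak JenVoss2\_dec.10.latex.pdf}

\end{thebibliography}
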